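\title{Beraha's conjecture and the real chromatic roots\\ of planar triangulations}

\begin{abstract}
We prove Beraha's conjecture that each of the numbers $B_n=2+2\cos(2\pi/n)$, $n\ge1$, is approximated arbitrarily well by real chromatic roots of planar triangulations. More generally, these roots are dense in $[3,4]$, and even in $[q_*,4]$ with $q_*=2.753\ldots$; and $B_{10}$ is the only point of $(3,4)$ at which the chromatic polynomial of every planar triangulation is nonnegative. The triangulations are glued from triangulated quadrilaterals. Each quadrilateral carries three eigenvalues that multiply under gluing, and roots appear where the dominant eigenvalue changes.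
\end{abstract}

\section{Introduction}\label{sec:intro}

The \emph{chromatic polynomial} $P(G,q)$ of a finite graph $G$ is the polynomial in $q$ whose value at each positive integer $q$ is the number of proper colorings of $G$ with $q$ colors. A \emph{real chromatic root} of $G$ is a real number $q_0$ with $P(G,q_0)=0$. A \emph{planar triangulation} is a simple graph embedded in the plane so that every face, including the outer one, is bounded by a triangle; by stereographic projection we may equally embed it in the sphere. The \emph{Beraha numbers} are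
\[
B_n=2+2\cos\frac{2\pi}{n}\qquad(n\ge1).
\]
With $\tau=(1+\sqrt5)/2$, so that $\tau^2=\tau+1$, we have $B_1=4$, $B_2=0$, $B_3=1$, $B_4=2$, $B_5=\tau^2$, $B_6=3$, $B_{10}=\tau+2$, and $B_n$ increases to $4$ for $n\ge 2$. We study the following conjecture of Beraha, in the form posed in \cite{roots}.

\begin{quote}
\emph{For every $n\ge1$ and every $\varepsilon>0$ there is a planar triangulation with a real chromatic root in $(B_n-\varepsilon,B_n+\varepsilon)$.}
\end{quote}

The smallest interesting triangulation settles four cases, because the roots of $P(K_4,q)=q(q-1)(q-2)(q-3)$ are $B_2,B_3,B_4,B_6$. For the non-integer $B_n$ approximation is the most one can ask: Salas and Sokal showed that no non-integer Beraha number is a chromatic root of any graph, except possibly $B_{10}$, and by a result of Tutte $B_{10}$ is not a chromatic root of any planar graph. The conjecture holds for $n=1$ by a theorem of Royle, who found roots in $(4-\varepsilon,4)$, and for $n=5$ and $n=7$ by work of Beraha, Kahane and Weiss.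

If one looks for a counterexample, $n=10$ is the natural suspect. Tutte's golden identity \cite{tutte} states that a planar triangulation $T$ with $N$ vertices satisfies
\begin{equation}\label{eq:golden}
P(T,\tau+2)=(\tau+2)\,\tau^{3N-10}\,P(T,\tau+1)^2 .
\end{equation}
Since $\tau+1=B_5$ is not a chromatic root, $P(T,B_{10})>0$ for every $T$. Each triangulation is therefore positive on some neighborhood of $B_{10}$, and one might expect a single neighborhood to serve for all of them. It does not.

\begin{theorem}\label{thm:beraha}
Beraha's conjecture holds for every $n\ge1$.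
\end{theorem}

\begin{theorem}\label{thm:dense}
The real chromatic roots of planar triangulations are dense in $[3,4]$.
\end{theorem}

\begin{theorem}\label{thm:sign}
Let $q\in(3,4)$. Then $P(T,q)\ge0$ for all planar triangulations $T$ if and only if $q=B_{10}$.
\end{theorem}

\begin{theorem}\label{thm:below}
Let $q_*=2.753\ldots$ be the unique real root of $q^3-9q^2+31q-38$. The real chromatic roots of planar triangulations are dense in $[q_*,4]$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:beraha} from Theorem~\ref{thm:dense}]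
For $n\ge7$ we have $0<2\pi/n<\pi/3$, so $3<B_n<4$; also $B_6=3$ and $B_1=4$. Theorem~\ref{thm:dense} covers all these $n$. The cases $n=2,3,4$ are given by $K_4$, and the case $n=5$ is Proposition~\ref{prop:five} below.
\end{proof}

Section~\ref{sec:bip} shows the mechanism on bipyramids. Section~\ref{sec:quads} sets up the gluing calculus, and Section~\ref{sec:cross} reduces density to finding pieces in which one eigenvalue dominates. Sections~\ref{sec:near} and~\ref{sec:dom} construct such pieces at every $q\in(3,4)$ other than $B_{10}$. Theorems~\ref{thm:dense} and~\ref{thm:sign} are proved in Section~\ref{sec:proofs}, Theorem~\ref{thm:below} in Section~\ref{sec:below}. Throughout,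
\[
x=q-2 .
\]

\section{Bipyramids}\label{sec:bip}

For $k\ge3$ let $Y_k$ be the bipyramid: a cycle of length $k$ together with two nonadjacent vertices $b$ and $d$, each joined to every vertex of the cycle. It is a planar triangulation. Fix the colors of $b$ and $d$. Then $s$ colors remain for the cycle, where $s=q-1$ if the two colors agree ($q$ choices) and $s=q-2$ if they differ ($q(q-1)$ choices). Let $I$ be the identity matrix and $J$ the all-ones matrix of size $s$. A proper coloring of the cycle is a closed walk of length $k$ in the complete graph on the $s$ colors, so their number is the trace of $(J-I)^k$. As $J$ has the eigenvalue $s$ once and $0$ with multiplicity $s-1$, this trace is $(s-1)^k+(s-1)(-1)^k$. Summing, and using $x+(x+1)(x-1)=x^2+x-1$,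
\begin{equation}\label{eq:bip}
\frac{P(Y_k,q)}{q}=x^k+(x+1)(x-1)^k+(x^2+x-1)(-1)^k .
\end{equation}
For large $k$ the sign of \eqref{eq:bip} is decided by the largest in modulus of the three numbers $x$, $x-1$, $-1$. It can change in two ways. The first is that the coefficient of the dominant term vanishes.

\begin{proposition}\label{prop:five}
For every $\varepsilon>0$ and all large even $k$, the bipyramid $Y_k$ has a real chromatic root in $(B_5-\varepsilon,B_5+\varepsilon)$.
\end{proposition}

\begin{proof}
For fixed $x\in(0,1)$ we have $x^k\to0$ and $(x-1)^k\to0$, so along even $k$ the right side of \eqref{eq:bip} tends to $x^2+x-1$. This polynomial changes sign at $x=\tau-1\in(0,1)$, that is, at $q=\tau+1=B_5$. Choose $x_1<\tau-1<x_2$ in $(0,1)$ within $\varepsilon$ of $\tau-1$. For large even $k$ the values of \eqref{eq:bip} at $x_1$ and $x_2$ have opposite signs, and the intermediate value theorem gives a root.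
\end{proof}

The second way is that dominance passes between two terms of opposite sign. Let $k$ be odd. For $\tau-1<x<1$ the right side of \eqref{eq:bip} tends to $-(x^2+x-1)<0$, while for $1<x<2$ it tends to $+\infty$. So for large odd $k$ there is a root as close to $q=3$ as we like, and $q=3$ is the point where $|x|=|-1|$.

This second mechanism is the one we exploit. Bipyramids alone cannot reach $(3,4)$: for $3+\delta\le q<4$ the first term of \eqref{eq:bip} is at least $(1+\delta)^k$, the second is positive and the third has modulus below $5$, so for large $k$ there is no root there. We need more general pieces to place between $b$ and $d$, chosen so that the crossing of two eigenvalues occurs at a prescribed point.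

\section{Quads and their eigenvalues}\label{sec:quads}

\subsection*{Gluing}
A \emph{quad} is a simple graph $Q$ embedded in a closed disc so that the boundary of the disc is a $4$-cycle of $Q$, with vertices labeled $a,b,c,d$ in cyclic order, and every face inside the disc is a triangle. The quad is \emph{admissible} if $b$ and $d$ are nonadjacent, and \emph{chordless} if moreover $a$ and $c$ are nonadjacent. The basic quad $D$ is the $4$-cycle with the diagonal $ac$; it is admissible. There are three operations.

The \emph{rotation} $\rho(Q)$ is the same graph with $b,c,d,a$ relabeled $a,b,c,d$. The pairs $\{a,c\}$ and $\{b,d\}$ exchange roles, so $\rho(Q)$ is chordless if $Q$ is.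

The \emph{product} $Q_1\cdots Q_r$ of admissible quads is obtained by identifying all vertices $b$, identifying all vertices $d$, identifying the vertex $c$ of $Q_i$ with the vertex $a$ of $Q_{i+1}$ to a vertex $w_i$, and merging the two edges $bw_i$ and the two edges $dw_i$, for $1\le i<r$. Consecutive discs are glued along the arc $b\,w_i\,d$, which yields a disc with boundary $a\,b\,c\,d$, where $a$ comes from $Q_1$ and $c$ from $Q_r$. Consecutive factors share exactly $b,w_i,d$, and other pairs of factors share exactly $b,d$. The product is associative.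

The \emph{closure} $\mathrm{cl}(Q)$ of such a product is obtained by identifying $a$ with $c$ and merging $ab$ with $cb$ and $ad$ with $cd$.

\begin{lemma}\label{lem:glue}
Let $Q_1,\dots,Q_r$ be admissible quads and $Q=Q_1\cdots Q_r$. If $r\ge2$, then $Q$ is a chordless quad. If $r\ge3$, then $\mathrm{cl}(Q)$ is a planar triangulation.
\end{lemma}

\begin{proof}
Parallel edges in $Q$ would join two vertices shared by two factors. By admissibility the only edges among shared vertices are $bw_i$ and $dw_i$, and these were merged. So $Q$ is simple and $bd$ is not an edge. Every edge of $Q$ lies in one factor, $a$ lies only in $Q_1$ and $c$ only in $Q_r$; hence $ac$ is not an edge when $r\ge2$.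

Closing up identifies the boundary arcs $b\,a\,d$ and $b\,c\,d$ of the disc, which gives a sphere in which every face is a triangle. There is no loop because $ac$ is not an edge. A pair of parallel edges would come from a common neighbor of $a$ and $c$ other than $b,d$. Such a vertex lies in both $Q_1$ and $Q_r$, which share only $b$ and $d$ when $r\ge3$.
\end{proof}

Both hypotheses are needed for simplicity: gluing two copies of $\rho(D)$ doubles the edge $bd$, and closing $D^2$ doubles the edge from $a$ to the middle vertex. The quad $D^k$ is a path with $k$ edges from $a$ to $c$ whose vertices are all joined to $b$ and $d$, so $\mathrm{cl}(D^k)=Y_k$. Put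
\[
Z_k=\rho(D^k)\qquad(k\ge2);
\]
see Figure~\ref{fig:quads}. By Lemma~\ref{lem:glue}, the quads $D^k$, $Z_k$, $Z_k^m$ and $\rho(Z_k^m)$ are chordless, in particular admissible, for all $k\ge2$, $m\ge1$. Call a quad \emph{constructible} if it is obtained from copies of $D$ by rotations and products of admissible quads.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.9]
\foreach \s in {0,4.6,9.2}{
\begin{scope}[shift={(\s,0)}]
\draw (-1.5,0) node[left]{$a$} -- (0,1.5) node[above]{$b$} -- (1.5,0) node[right]{$c$} -- (0,-1.5) node[below]{$d$} -- (-1.5,0);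
\fill (-1.5,0) circle (2pt) (0,1.5) circle (2pt) (1.5,0) circle (2pt) (0,-1.5) circle (2pt);
\end{scope}}
\draw (-1.5,0) -- (1.5,0);
\draw (3.1,0) -- (6.1,0);
\draw (4.6,1.5) -- (4.1,0) -- (4.6,-1.5) -- (5.1,0) -- (4.6,1.5);
\fill (4.1,0) circle (2pt) (5.1,0) circle (2pt);
\draw (9.2,1.5) -- (9.2,-1.5);
\draw (7.7,0) -- (9.2,0.5) -- (10.7,0) -- (9.2,-0.5) -- (7.7,0);
\fill (9.2,0.5) circle (2pt) (9.2,-0.5) circle (2pt);
\node at (0,-2.4) {$D$};
\node at (4.6,-2.4) {$D^3$};
\node at (9.2,-2.4) {$Z_3=\rho(D^3)$};
\end{tikzpicture}
\caption{Three triangulated quadrilaterals: the basic quad $D$; the product $D^3$ of three copies of $D$, glued from left to right with the vertices $b$ and $d$ in common; and $Z_3$, the same graph as $D^3$ with the boundary labels shifted by one step.}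
\label{fig:quads}
\end{figure}

\subsection*{Types}
Let $q\ge4$ be an integer and $\sigma$ a proper $q$-coloring of the cycle $abcd$. Write $Q(\sigma)$ for the number of proper $q$-colorings of $Q$ that extend $\sigma$. We say that $Q$ \emph{has type} $(\alpha,\beta,\gamma)\in\mathbb Z[q]^3$ if for all such $q$ and $\sigma$
\[
Q(\sigma)=\alpha\,\delta(\sigma_a,\sigma_c)+\beta\,\delta(\sigma_b,\sigma_d)+\gamma,
\]
where $\delta(i,j)$ is $1$ if $i=j$ and $0$ otherwise. Up to renaming colors, $\sigma$ has one of four patterns ($\sigma_a=\sigma_c$ or not, $\sigma_b=\sigma_d$ or not). All four occur for $q\ge4$, with counts $\alpha+\beta+\gamma$, $\alpha+\gamma$, $\beta+\gamma$, $\gamma$. Thus the type is unique, and having a type imposes one linear relation on four counts. The definition is symmetric in the two diagonals: if $Q$ has type $(\alpha,\beta,\gamma)$, then $\rho(Q)$ has type $(\beta,\alpha,\gamma)$. The quad $D$ only forbids $\sigma_a=\sigma_c$, so it has type $(-1,0,1)$.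

As in Section~\ref{sec:bip}, fix $\sigma_b$ and $\sigma_d$ and let $s$ be the number of remaining colors. The numbers $Q(\sigma)$ form an $s\times s$ matrix with rows indexed by $\sigma_a$ and columns by $\sigma_c$. It is $\alpha I+\gamma J$ with $s=q-2$ if $\sigma_b\ne\sigma_d$, and $\alpha I+(\beta+\gamma)J$ with $s=q-1$ if $\sigma_b=\sigma_d$. The matrix $\alpha I+gJ$ has the eigenvalue $\alpha+sg$ once and $\alpha$ with multiplicity $s-1$. So only three numbers occur, which we call the \emph{eigenvalues} of $Q$:
\begin{equation}\label{eq:eig}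
\lambda=\alpha,\qquad \mu=\alpha+x\gamma,\qquad \nu=\alpha+(x+1)(\beta+\gamma).
\end{equation}
They are polynomials in $q$ and may be evaluated at real $q$. For $D$,
\begin{equation}\label{eq:D}
(\lambda,\mu,\nu)(D)=(-1,\ x-1,\ x),
\end{equation}
the three numbers seen in \eqref{eq:bip}. The following constant will govern everything:
\[
\kappa=x-\frac1x=\frac{(q-1)(q-3)}{q-2}.
\]

\begin{lemma}\label{lem:calc}
Every constructible quad has a type. Moreover:
\begin{enumerate}
\item[(a)] for constructible admissible $Q_1,Q_2$, each eigenvalue of $Q_1Q_2$ is the product of the corresponding eigenvalues of $Q_1$ and $Q_2$;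
\item[(b)] if $Q$ is a product of at least three constructible admissible quads, then
\[
P(\mathrm{cl}(Q),q)=q\,\bigl[\nu+(x+1)\mu+(x^2+x-1)\lambda\bigr];
\]
\item[(c)] if $Q$ is constructible with eigenvalues $(\lambda,\mu,\nu)$, the eigenvalues of $\rho(Q)$ are
\[
\lambda'=\frac{\nu-\lambda}{x+1}-\frac{\mu-\lambda}{x},\qquad \mu'=\lambda'+\mu-\lambda,\qquad \nu'=\lambda'+\kappa\lambda+\frac{x+1}{x}\mu .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $Q_i$ have type $(\alpha_i,\beta_i,\gamma_i)$ and fix $\sigma_b,\sigma_d$. To extend $\sigma$ to $Q_1Q_2$, choose for the shared vertex $w$ a color other than $\sigma_b,\sigma_d$ and extend to $Q_1$ and $Q_2$ independently. So the matrix of $Q_1Q_2$ is the product of the matrices of the factors. Since $J^2=sJ$,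
\[
(\alpha_1I+g_1J)(\alpha_2I+g_2J)=\alpha_1\alpha_2I+gJ,\qquad g=\alpha_1g_2+\alpha_2g_1+sg_1g_2 .
\]
Let $\gamma$ be the value of $g$ for $g_i=\gamma_i$, $s=q-2$, and let $\beta+\gamma$ be its value for $g_i=\beta_i+\gamma_i$, $s=q-1$. Then $\beta,\gamma\in\mathbb Z[q]$ and $Q_1Q_2$ has type $(\alpha_1\alpha_2,\beta,\gamma)$. The identity $\alpha_1\alpha_2+sg=(\alpha_1+sg_1)(\alpha_2+sg_2)$ gives multiplicativity of $\mu$ and $\nu$. Since $D$ has a type and rotation preserves having a type, so does every constructible quad.

(b) Colorings of $\mathrm{cl}(Q)$ are the colorings of $Q$ with $\sigma_a=\sigma_c$, so for fixed $\sigma_b,\sigma_d$ they are counted by the trace of the matrix of $Q$. The $q$ choices with $\sigma_b=\sigma_d$ contribute $\nu+(q-2)\lambda$ each, and the $q(q-1)$ others contribute $\mu+(q-3)\lambda$ each. The total coefficient of $q\lambda$ is $x+(x+1)(x-1)$. This proves the formula for integers $q\ge4$, hence as an identity of polynomials.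

(c) Inverting \eqref{eq:eig} gives $\alpha=\lambda$, $\gamma=(\mu-\lambda)/x$ and $\beta+\gamma=(\nu-\lambda)/(x+1)$. Apply \eqref{eq:eig} to the type $(\beta,\alpha,\gamma)$: $\lambda'=\beta$, $\mu'=\beta+x\gamma$, and $\nu'=\beta+(x+1)\bigl(\lambda+\frac{\mu-\lambda}{x}\bigr)$, where the coefficient of $\lambda$ is $(x+1)(1-\frac1x)=\kappa$.
\end{proof}

Products only multiply eigenvalues; rotation is a linear map on triples and is the source of everything new. Since $D^k$ has eigenvalues $((-1)^k,(x-1)^k,x^k)$, part (c) gives
\begin{equation}\label{eq:Z}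
\begin{gathered}
\lambda(Z_k)=A_k:=\frac{x^k-(-1)^k}{x+1}-\frac{(x-1)^k-(-1)^k}{x},\\
\mu(Z_k)=A_k-(-1)^k+(x-1)^k,\qquad \nu(Z_k)=A_k+\kappa(-1)^k+\frac{x+1}{x}(x-1)^k .
\end{gathered}
\end{equation}

\begin{example}\label{ex:Z3}
The quad $D^2$ is a wheel with four spokes, so $Z_2=D^2$, with eigenvalues $(1,(x-1)^2,x^2)$. The first new quad is $Z_3$. Here $A_3=(x^2-x+1)-(x^2-3x+3)=2(x-1)$, and
\[
\nu(Z_3)=\frac{x-1}{x}\bigl[2x-(x+1)+(x+1)(x-1)^2\bigr]=\frac{(x-1)^2}{x}\bigl[1+(x^2-1)\bigr].
\]
So, with $M(x)=(x-1)^3+2x-1=x^3-3x^2+5x-2$,
\[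
(\lambda,\mu,\nu)(Z_3)=\bigl(2(x-1),\ M(x),\ x(x-1)^2\bigr).
\]
\end{example}

\section{Roots from a dominant eigenvalue}\label{sec:cross}

Let $q\in(3,4)$, so $1<x<2$. The coefficients $1$, $x+1$, $x^2+x-1$ in Lemma~\ref{lem:calc}(b) are positive, and so are $\mu(D)$ and $\nu(D)$, while $\lambda(D)=-1$. Hence an even power of any quad times an odd power of $D$ has $\lambda\le0$ and $\mu,\nu\ge0$. To obtain a negative value we need $\lambda$ to win. Call a constructible admissible quad $W$ \emph{$\lambda$-dominant at $q$} if
\[
|\lambda(W)|>|\mu(W)|>0\qquad\text{and}\qquad|\lambda(W)|>|\nu(W)|>0\qquad\text{at }q .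
\]
Each factor $D$ multiplies $|\nu/\lambda|$ by $x>1$ and $|\mu/\lambda|$ by $x-1<1$. So copies of $D$ hand dominance from $\lambda$ to $\nu$ without interference from $\mu$. The number of copies of $D$ needed per copy of $W$ is
\[
h_W(q)=\frac{\log|\lambda(W)/\nu(W)|}{\log x}>0 .
\]
If $h_W$ varies with $q$, one fixed proportion of $D$'s is enough at one point and too small at another.

\begin{lemma}\label{lem:cross}
Let $W$ be $\lambda$-dominant at every point of an interval $L\subset(3,4)$, and suppose $h_W$ is not constant on $L$. Then some planar triangulation has a chromatic root in $L$.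
\end{lemma}

\begin{proof}
For integers $m\ge1$, $j\ge0$, the graph $T_{m,j}=\mathrm{cl}(W^{2m}D^{2j+1})$ is the closure of a product of at least three admissible quads, hence a planar triangulation. By Lemma~\ref{lem:calc} and \eqref{eq:D}, with $\lambda,\mu,\nu$ the eigenvalues of $W$,
\begin{equation}\label{eq:T}
\frac{P(T_{m,j},q)}{q\,\lambda^{2m}}=x^{2j+1}\Bigl(\frac\nu\lambda\Bigr)^{2m}+(x+1)(x-1)^{2j+1}\Bigl(\frac\mu\lambda\Bigr)^{2m}-(x^2+x-1).
\end{equation}
Choose $q_1,q_2\in L$ and a rational $r$ with $0<h_W(q_1)<r<h_W(q_2)$. Let $m\to\infty$ through integers for which $j=rm$ is an integer. Since $|\nu/\lambda|=x^{-h_W}$, the first term of \eqref{eq:T} equals $x^{1+2m(r-h_W(q))}$. At $q_1$ it tends to $+\infty$, the second term is positive and the third is fixed, so $P(T_{m,j},q_1)>0$ for large $m$. At $q_2$ the first term tends to $0$, and so does the second, because $0<x-1<1$ and $|\mu/\lambda|<1$; so $P(T_{m,j},q_2)<0$ for large $m$. The polynomial $P(T_{m,j},q)$ then has a root between $q_1$ and $q_2$.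
\end{proof}

\begin{example}\label{ex:small}
Let $W=Z_3D$. By Example~\ref{ex:Z3}, $|\mu/\lambda|=M(x)/2$ and $|\nu/\lambda|=x^2(x-1)/2$ for $x>1$. Both are positive and increasing, and at $x=1.4$ they equal $0.932$ and $0.392$. So $W$ is $\lambda$-dominant for $3<q\le3.4$. There $h_W$ is a positive decreasing function divided by a positive increasing one, hence strictly decreasing. Lemma~\ref{lem:cross} shows that roots are dense in $[3,3.4]$. At $q=3.5$ this quad fails, since $M(1.5)=2.125>2$.
\end{example}

To cover all of $(3,4)$ we must produce $\lambda$-dominant quads systematically.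

\section{Quads close to the identity}\label{sec:near}

Fix $q\in(3,4)$; then $\kappa>0$. To a constructible admissible quad $Q$ with $\lambda\mu\nu\ne0$ at $q$ attach the point
\[
p(Q)=\bigl(\log|\mu/\lambda|,\ \log|\nu/\lambda|\bigr)\in\mathbb R^2 .
\]
By Lemma~\ref{lem:calc}(a), $p(Q_1Q_2)=p(Q_1)+p(Q_2)$, and $Q$ is $\lambda$-dominant exactly when both coordinates of $p(Q)$ are negative. The point $p(D)=(\log(x-1),\log x)$ has signs $(-,+)$, and its multiples stay on a ray. The quads $Z_k$ give far more freedom. By \eqref{eq:Z} their three eigenvalues differ by bounded amounts while $A_k$ is huge, so $p(Z_k)$ is a tiny vector whose direction flips with the parity of $k$. Multiples of tiny vectors fill out a line.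

\begin{lemma}\label{lem:near}
Let $q\in(3,4)$. As $k\to\infty$, $A_k\to+\infty$, and $\mu(Z_k)/\lambda(Z_k)\to1$, $\nu(Z_k)/\lambda(Z_k)\to1$. For real $t\ne0$, let $k\to\infty$ through integers with $(-1)^k=\operatorname{sgn}t$ and put $m_k=\lceil|t|A_k\rceil$. Then $\lambda(Z_k^{m_k})>0$ for large $k$, and
\[
\frac\mu\lambda\bigl(Z_k^{m_k}\bigr)\to e^{-t},\qquad\frac\nu\lambda\bigl(Z_k^{m_k}\bigr)\to e^{\kappa t}.
\]
\end{lemma}

\begin{proof}
Since $0<x-1<1$ we have $(x-1)^k\to0$, so $A_k=x^k/(x+1)+O(1)$, which tends to $+\infty$ since $x>1$. With $s=(-1)^k$, \eqref{eq:Z} reads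
\[
\frac{\mu(Z_k)}{\lambda(Z_k)}=1+\frac{-s+o(1)}{A_k},\qquad\frac{\nu(Z_k)}{\lambda(Z_k)}=1+\frac{\kappa s+o(1)}{A_k},
\]
which gives the first claim. For fixed $y$, $m_k\log\bigl(1+(y+o(1))/A_k\bigr)\to|t|y$, because $\log(1+z)=z+O(z^2)$ and $m_k/A_k\to|t|$. Take $y=-s$ and $y=\kappa s$, with $s|t|=t$. Finally $\lambda(Z_k^{m_k})=A_k^{m_k}$.
\end{proof}

Both ends of the interval enter here: $q>3$ makes $A_k$ unbounded, and $q<4$ makes the terms $(x-1)^k$ negligible. The lemma says that we can translate $p(Q)$, up to small error, by any vector $(-t,\kappa t)$. The quantity unchanged by such translations is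
\[
\Phi(Q)=\kappa\log|\mu/\lambda|+\log|\nu/\lambda| .
\]
It is additive under products and negative on $\lambda$-dominant quads. Conversely:

\begin{lemma}\label{lem:shift}
Let $q\in(3,4)$ and let $R$ be a constructible admissible quad with $\lambda\mu\nu\ne0$ and $\Phi(R)<0$ at $q$. Then $RZ_k^m$ is $\lambda$-dominant at $q$ for suitable $k\ge2$, $m\ge1$.
\end{lemma}

\begin{proof}
Write $p(R)=(\xi,\eta)$. From $\kappa\xi+\eta<0$ and $\kappa>0$ we get $\xi<-\eta/\kappa$; pick $t\ne0$ with $\xi<t<-\eta/\kappa$. By Lemma~\ref{lem:near}, the eigenvalues of $Z_k^{m_k}$ are nonzero for large $k$ of the right parity and $p(RZ_k^{m_k})\to(\xi-t,\eta+\kappa t)$. Both coordinates of the limit are negative, and $RZ_k^{m_k}$ is admissible by Lemma~\ref{lem:glue}.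
\end{proof}

\section{Making $\lambda$ dominant}\label{sec:dom}

It remains to find one quad with $\Phi<0$. Here the golden ratio appears: for $x>0$, $\kappa>1$ if and only if $x^2-x-1>0$, that is $x>\tau$, that is $q>B_{10}$. The two sides of $B_{10}$ need different quads. The first candidate is $D$.

\begin{lemma}\label{lem:PhiD}
For $q\in(3,4)$, $\Phi(D)=\kappa\log(x-1)+\log x$ is negative if $q<B_{10}$, zero if $q=B_{10}$ and positive if $q>B_{10}$.
\end{lemma}

\begin{proof}
We have $\Phi(D)/\kappa=f(x)-g(x)$ with $f(x)=\log x/(x-1/x)$ and $g(x)=-\log(x-1)$. At $x=\tau$ we have $\kappa=1$ and $\tau-1=1/\tau$, so $f(\tau)=g(\tau)=\log\tau$. It suffices to show that $f-g$ is strictly increasing on $(1,2)$. Put $u=\log x\in(0,1)$. Then $f=u/(2\sinh u)$, and since $u\cosh u-\sinh u=\int_0^u s\sinh s\,ds\le\frac12u^2\sinh u$,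
\[
\Bigl|\frac{df}{du}\Bigr|=\frac{u\cosh u-\sinh u}{2\sinh^2u}\le\frac{u^2}{4\sinh u}\le\frac u4<\frac14 .
\]
As $du/dx=1/x<1$, we get $|f'(x)|<\frac14$, while $-g'(x)=1/(x-1)>1$. So $(f-g)'>\frac34$.
\end{proof}

Above $B_{10}$ the quad $D$ has the wrong sign, and multiplying by the quads of Lemma~\ref{lem:near} leaves $\Phi$ almost unchanged. The remaining tool is rotation, and we apply it to the quads $Z_k^{m_k}$ themselves. For small $t$ their normalized eigenvalues $(1,e^{-t},e^{\kappa t})$ are close to $(1,1,1)$, which Lemma~\ref{lem:calc}(c) sends to the degenerate triple $(0,0,x+1)$. Near it $\Phi$ is unbounded, and its sign depends on the rates at which $\lambda$ and $\mu$ vanish.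

\begin{lemma}\label{lem:rot}
Let $B_{10}<q<4$. There are $k\ge2$ and $m\ge1$ such that $R=\rho(Z_k^m)$ has $\lambda\mu\nu\ne0$ and $\Phi(R)<0$ at $q$.
\end{lemma}

\begin{proof}
Let $t>0$ and let $(\lambda_t,\mu_t,\nu_t)$ be the image of $(1,e^{-t},e^{\kappa t})$ under the linear map of Lemma~\ref{lem:calc}(c). With $E=(e^{\kappa t}-1)/(x+1)$ and $F=(1-e^{-t})/x$,
\[
\lambda_t=E+F,\qquad\mu_t=E+F-xF=E-(x-1)F,\qquad\nu_t=E+F+\kappa+\frac{x+1}{x}e^{-t}.
\]
Since $\kappa/(x+1)=(x-1)/x$, as $t\to0^+$,
\[
E=\frac{x-1}{x}\Bigl(t+\frac\kappa2t^2\Bigr)+O(t^3),\qquad F=\frac1x\Bigl(t-\frac12t^2\Bigr)+O(t^3).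
\]
The linear terms add up to $t$ in $\lambda_t$ and cancel in $\mu_t$:
\[
\lambda_t=t+O(t^2),\qquad\mu_t=\frac{(x-1)(\kappa+1)}{2x}\,t^2+O(t^3),\qquad\nu_t\to\kappa+\frac{x+1}{x}=x+1 .
\]
For small $t$ all three are positive, $\log(\mu_t/\lambda_t)=\log t+O(1)$ and $\log(\nu_t/\lambda_t)=-\log t+O(1)$. Therefore
\[
\kappa\log\frac{\mu_t}{\lambda_t}+\log\frac{\nu_t}{\lambda_t}=(\kappa-1)\log t+O(1)\longrightarrow-\infty\qquad(t\to0^+),
\]
because $\kappa>1$. Fix $t$ for which $\lambda_t,\mu_t,\nu_t>0$ and this quantity is negative. By Lemma~\ref{lem:near} and linearity, the eigenvalues of $\rho(Z_k^{m_k})$ divided by $\lambda(Z_k^{m_k})>0$ converge to $(\lambda_t,\mu_t,\nu_t)$ as $k\to\infty$ through even integers. As $\Phi$ depends only on ratios of eigenvalues, and continuously where they are nonzero, $\rho(Z_k^{m_k})$ works for large even $k$.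
\end{proof}

Lemmas~\ref{lem:shift}, \ref{lem:PhiD} and~\ref{lem:rot} together give the key result.

\begin{proposition}\label{prop:dom}
For every $q\in(3,4)$ with $q\ne B_{10}$ there is a quad that is $\lambda$-dominant at $q$.
\end{proposition}

\begin{remark}
The exception is genuine. Expanding \eqref{eq:eig},
\[
\mu\nu-\lambda^2=(x+1)\alpha\beta+(2x+1)\alpha\gamma+x(x+1)\beta\gamma+x(x+1)\gamma^2 .
\]
At $x=\tau$ we have $x(x+1)=\tau^3=2x+1$, so the right side is symmetric in $\alpha$ and $\beta$, and the relation $\mu\nu=\lambda^2$ survives rotation. It survives products by Lemma~\ref{lem:calc}(a), and $D$ satisfies it because $\tau(\tau-1)=1$. So at $q=B_{10}$ every constructible quad has $\mu\nu=\lambda^2$, and none is $\lambda$-dominant.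
\end{remark}

\section{Proofs of Theorems \ref{thm:dense} and \ref{thm:sign}}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:sign}]
Let $q\in(3,4)$, $q\ne B_{10}$, and let $W$ be $\lambda$-dominant at $q$. In \eqref{eq:T} take $j=0$ and let $m\to\infty$. The first two terms tend to $0$, so $P(\mathrm{cl}(W^{2m}D),q)<0$ for large $m$. At $q=B_{10}$, the golden identity \eqref{eq:golden} gives $P(T,q)\ge0$ for every planar triangulation $T$.
\end{proof}

A negative value at $q$ does not yet place a root near $q$; for that Lemma~\ref{lem:cross} needs $h_W$ to be nonconstant. The quad of Proposition~\ref{prop:dom} is not explicit, so we do not examine its $h$ directly. Instead we perturb it by one explicit factor $Z_k$, small enough to keep dominance, whose contribution to $h$ is certainly nonconstant. We use the identity theorem: two real-analytic functions on an open interval that agree on a nondegenerate subinterval agree everywhere.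

\begin{lemma}\label{lem:nonconst}
Let $k\ge3$ and $\eta\in\mathbb R$. The identity $\lambda(Z_k)=x^\eta\,\nu(Z_k)$ fails somewhere in every nondegenerate interval of positive $x$.
\end{lemma}

\begin{proof}
Both eigenvalues are polynomials in $x$, so both sides are analytic for $x>0$, and an identity on an interval would hold for all $x>0$. By \eqref{eq:Z}, as $x\to\infty$,
\[
\lambda(Z_k)=(x^{k-1}-x^{k-2}+\cdots)-(x^{k-1}-kx^{k-2}+\cdots)\sim(k-1)x^{k-2},
\]
and $\nu(Z_k)\sim x^k$, the term $\frac{x+1}{x}(x-1)^k$ being the largest. So $(k-1)x^{-2-\eta}\to1$, which forces $\eta=-2$ and $k=2$.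
\end{proof}

For $k=2$ the identity does hold with $\eta=-2$, by Example~\ref{ex:Z3}.

\begin{proof}[Proof of Theorem~\ref{thm:dense}]
Let $I_0\subset(3,4)\setminus\{B_{10}\}$ be an open interval and $q_0\in I_0$. Every nonempty relatively open subset of $[3,4]$ contains such an interval, so it suffices to find a root in $I_0$. Let $Q$ be $\lambda$-dominant at $q_0$. By the first part of Lemma~\ref{lem:near}, fix $k\ge3$ so large that, at $q_0$, $\lambda(Z_k)>0$, $\nu(Z_k)>0$ and $QZ_k$ is $\lambda$-dominant. These are finitely many strict inequalities between continuous functions of $q$, so there is a nondegenerate interval $L\subset I_0$ around $q_0$ on which $Q$ and $QZ_k$ are $\lambda$-dominant and $\lambda(Z_k),\nu(Z_k)>0$. On $L$,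
\[
h_{QZ_k}-h_Q=\frac{\log\bigl(\lambda(Z_k)/\nu(Z_k)\bigr)}{\log x}.
\]
If $h_Q$ and $h_{QZ_k}$ were both constant on $L$, this would be a constant $\eta$, contradicting Lemma~\ref{lem:nonconst}. So Lemma~\ref{lem:cross} applies to $W=Q$ or to $W=QZ_k$ and gives a root in $L$.
\end{proof}

In particular, roots accumulate at $B_{10}$ although $B_{10}$ itself is never a root of a planar triangulation.

\section{Roots below three}\label{sec:below}

For $0<x<1$ the numbers $A_k$ are bounded and Lemma~\ref{lem:near} is lost. But the roles also change: by \eqref{eq:D}, $\lambda$ is now the dominant eigenvalue of $D$ itself. What we need is a partner in which another eigenvalue dominates and has the opposite sign to $\lambda$. By Example~\ref{ex:Z3}, $\lambda(Z_3)=-2(1-x)<0$, and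
\[
\mu(Z_3)-|\lambda(Z_3)|=M(x)-2(1-x)=x^3-3x^2+7x-4 .
\]
This cubic is $q^3-9q^2+31q-38$ written in $x=q-2$. Its derivative $3(x-1)^2+4$ is positive, so it has exactly one real root $x_*=q_*-2$; its values at $0.753$ and $0.754$ are $-0.0030\ldots$ and $0.0011\ldots$, so $x_*=0.753\ldots$. Thus $q_*$ is the point beyond which $\mu$ beats $\lambda$ in $Z_3$.

\begin{proof}[Proof of Theorem~\ref{thm:below}]
By Theorem~\ref{thm:dense} it suffices to find a root in each open interval $L\subset(x_*,1)$ of values of $x$. On $(x_*,1)$ we have $M>2(1-x)>0$, and $x^2+x-1>0$ because $x>0.7>\tau-1$. For odd $i\ge1$ and $m\ge1$, the graph $T=\mathrm{cl}(Z_3^{\,i}D^{2m})$ is a planar triangulation by Lemma~\ref{lem:glue}. By Lemma~\ref{lem:calc}, \eqref{eq:D} and Example~\ref{ex:Z3},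
\begin{equation}\label{eq:below}
\frac{P(T,q)}{q\,(2(1-x))^i}=\Bigl(\frac{x(1-x)}2\Bigr)^{i}x^{2m}+(x+1)\Bigl(\frac{M}{2(1-x)}\Bigr)^{i}(1-x)^{2m}-(x^2+x-1).
\end{equation}
Put
\[
h(x)=\log\frac{M}{2(1-x)}\Big/\log\frac1{1-x}>0 ,
\]
so that $M/(2(1-x))=(1-x)^{-h(x)}$.

The function $h$ is not constant on $L$. Otherwise $M=2(1-x)^p$ on $L$ for a constant $p$, hence on $(-\infty,1)$ by the identity theorem. As $x\to1^-$ the left side tends to $M(1)=1$, and the right side tends to $0$, $2$ or $\infty$ according as $p>0$, $p=0$ or $p<0$.

So there are $x_1,x_2\in L$ with $h(x_1)<h(x_2)$. For odd $i_0$ the numbers $2m_0/i_0$, $m_0\ge1$, are spaced $2/i_0$ apart, so for large $i_0$ one of them, $r=2m_0/i_0$, satisfies $h(x_1)<r<h(x_2)$. Take $i=i_0\ell$ and $m=m_0\ell$ with $\ell$ odd, $\ell\to\infty$. Then $i$ is odd, $2m=ri$, and the second term of \eqref{eq:below} equals $(x+1)(1-x)^{i(r-h(x))}$. Recall that $0<1-x<1$. At $x_2$ the exponent tends to $-\infty$, so this term tends to $+\infty$; the first term is positive, and \eqref{eq:below} is positive for large $\ell$. At $x_1$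 the second term tends to $0$, so does the first, and \eqref{eq:below} tends to $-(x_1^2+x_1-1)<0$. Hence for large $\ell$ the triangulation $T$ has a chromatic root with $x$ between $x_1$ and $x_2$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{roots}
\emph{Roots of the Chromatic Polynomial},
\texttt{http://orbit.dtu.dk/files/130447039/phd438\_Perrett\_T.pdf}.

\bibitem{tutte}
W.~T.~Tutte, \emph{More about chromatic polynomials and the golden ratio}, in: Combinatorial Structures and their Applications, 1970.

\end{thebibliography}
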